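# Wandering subspaces of conformal maps: the crescent and the general univalent map

Throughout, $\mathbb D$ is the open unit disk, $\mathbb T$ its boundary, $m$ normalized Lebesgue measure on $\mathbb T$, and $B(b,r)$ the open disk with center $b$ and radius $r$. $H^2$ and $H^\infty$ are the Hardy spaces of $\mathbb D$, and $\|\cdot\|$ without index is the $H^2$ norm. A function in a Hardy space is identified with its boundary function whenever this is convenient; when it matters we write $\varphi^*$ for the boundary function of $\varphi$.

## 1. Multiplication by $z$ and by weak-* generators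

**Definition (wandering property).** Let $g\in H^\infty$. A closed subspace $M\subseteq H^2$ is *$g$-invariant* if $gM\subseteq M$. For $E\subseteq H^2$ let $[E]$ be the smallest closed $g$-invariant subspace containing $E$. We say that $g$ has the *wandering property in $H^2$* if $M=[M\ominus gM]$ for every closed $g$-invariant $M$, where $M\ominus gM$ is the orthocomplement of $gM$ in $M$. Equivalently, $M$ is the closed linear span of $\{g^nh:n\ge0,\ h\in M\ominus gM\}$.

Start with $g=z$. By Beurling's theorem a closed $z$-invariant $M\ne\{0\}$ is $\vartheta H^2$ with $\vartheta$ inner. Then $M\ominus zM=\vartheta(H^2\ominus zH^2)=\mathbb C\vartheta$, and the closed span of $z^n\vartheta$ is $\vartheta H^2=M$. So $z$ has the wandering property.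

A quick negative example: for $g=z-2$ we have $gH^2=H^2$, so $H^2\ominus gH^2=\{0\}$, which generates only $\{0\}$. The value $0$ is missing from the range of $g$, and the property fails at once.

How far does the argument for $z$ go? It needs two things: that $M$ be $z$-invariant, and that $g$ be $z$ times something harmless. We first recall the topology that gives the first of these.

**Weak-* facts.** $L^\infty(\mathbb T)$ is the dual of the separable space $L^1(\mathbb T)$, and $H^\infty$ is a weak-* closed subspace of it.

* (W1) A sequence in $H^\infty$ converges weak-* to $F\in H^\infty$ if and only if it is bounded and converges to $F$ at each point of $\mathbb D$. Indeed, weak-* convergent sequences are bounded, and Poisson kernels lie in $L^1$, so values at points of $\mathbb D$ converge. Conversely, a bounded sequence lies in a weak-* compact metrizable set, and pointwise convergence leaves only one possible limit point.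
* (W2) A linear subspace $X\subseteq H^\infty$ is weak-* closed if the limit of every weak-* convergent sequence from the unit ball of $X$ lies in $X$. This is the Krein–Šmulian theorem (it is enough to look at the unit ball) together with metrizability of the ball.
* (W3) If $X$ is weak-* closed, a linear functional on $X$ with weak-* closed kernel is weak-* continuous. Since $X$ is the dual of $L^1/X_\perp$, such a functional of norm less than $c$ has the form $F\mapsto\int Fv\,dm$ with $v\in L^1$ and $\|v\|_1\le c$.

**Definition (weak-\* generator).** For bounded $\varphi$, let $A_\varphi$ be the weak-* closure in $H^\infty$ of the polynomials in $\varphi$. We call $\varphi$ a *weak-\* generator* if $A_\varphi=H^\infty$.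

For example, $z$ is a weak-* generator: for $f\in H^\infty$ the functions $f(rz)$, $r\uparrow1$, converge to $f$ by (W1), and each is a uniform limit of polynomials. On the other hand $z^2$ is not, since all limits of polynomials in $z^2$ are even.

For the second ingredient we use published facts on univalent (that is, injective analytic) functions.

* (F1) Univalent functions on $\mathbb D$ lie in $H^s$ for $s<1/2$ (Duren, *Theory of $H^p$ Spaces*, Thm. 3.16). Consequently, if $\varphi$ is bounded and univalent and $b\notin\varphi(\mathbb D)$, then $\varphi-b$ is outer. Indeed $1/(\varphi-b)$ is univalent, so it lies in $H^{1/3}\subset N^+$ (the Smirnov class). If $I$ and $I'$ are the inner factors of $\varphi-b$ and of its reciprocal, then $II'$ is constant by uniqueness of the factorization, and since $|I|,|I'|\le1$, $I$ is constant.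
* (F2) Growth theorem: if $\varphi$ is univalent and $\varphi(0)=0$, then $|\varphi(z)|\ge|\varphi'(0)||z|/(1+|z|)^2$. So for bounded $\varphi$, the function $\varphi/z$ is invertible in $H^\infty$. If instead $\varphi(\zeta_0)=0$, put $b_{\zeta_0}(z)=(z-\zeta_0)/(1-\bar\zeta_0z)$ and apply this to $\varphi\circ b_{\zeta_0}^{-1}=zF_0$. The result is $\varphi=b_{\zeta_0}F$ with $F=F_0\circ b_{\zeta_0}$ and $F^{\pm1}\in H^\infty$.

**Proposition A.** Let $\varphi\in H^\infty$ be univalent with $0\in\varphi(\mathbb D)$, and let $\varphi$ be a weak-* generator. Then $\varphi$ has the wandering property in $H^2$.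

**Proof.** Let $M\ne\{0\}$ be closed and $\varphi$-invariant. We first show that $M$ is $z$-invariant. Let $x\in M$ and $y\perp M$. Then $\int p(\varphi)x\bar y\,dm=0$ for all polynomials $p$. Since $x\bar y\in L^1$, weak-* density gives $\int fx\bar y\,dm=0$ for all $f\in H^\infty$, so $fM\subseteq M$. By Beurling, $M=\vartheta H^2$.

Write $\varphi=b_{\zeta_0}F$ as in (F2). Since $FH^2=H^2$, we get $\varphi M=b_{\zeta_0}\vartheta H^2$. The space $H^2\ominus b_{\zeta_0}H^2$ is spanned by $k=1/(1-\bar\zeta_0z)$, because $f\perp k$ means $f(\zeta_0)=0$. So $M\ominus\varphi M=\mathbb C\,\vartheta k$.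

The closed $\varphi$-invariant space $[\vartheta k]$ is invariant under $H^\infty$ by the first paragraph, which applies to any closed $\varphi$-invariant subspace. Since $1/k\in H^\infty$, it contains $\vartheta H^\infty$, so it is $\vartheta H^2=M$. $\blacksquare$

What happens if the polynomials in $\varphi$ are not weak-* dense in $H^\infty$, but are still norm dense in $H^2$? The first paragraph of the proof is then not available. We look at a family of maps where exactly this occurs.

## 2. The crescent map and the loss of weak-* density

Let $\Omega=D_1\setminus\overline{D_2}$, where $D_1,D_2$ are open disks with $\overline{D_2}\subset D_1\cup\{p\}$ and the circles $C_j=\partial D_j$ meet only at the point $p$. Assume $0\in\Omega$, and let $\varphi$ be the conformal map of $\mathbb D$ onto $\Omega$ with $\varphi(0)=0$ (fixed up to a rotation of $\mathbb D$). Let $D_1$ have center $c_1$ and radius $R$. The problem, taken from the paper "Univalent Mappings And Invariant Subspaces Of The Bergman And Hardy Spaces", is to decide whether this $\varphi$ has the wandering property. It is known that polynomials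 in $\varphi$ are dense in $H^2$; we use this fact only in remarks, never in a proof of a theorem.

**Lemma B (boundary behavior).** $\mathbb T$ minus two points is the union of two open arcs $I_1,I_2$. The map $\varphi$ continues analytically across each arc with $\varphi'\ne0$ there, and maps $I_j$ bijectively onto $C_j\setminus\{p\}$.

**Proof.** A Möbius map $\chi$ with $\chi(p)=\infty$ carries $D_1$ to a half-plane, normalized to be $\{\operatorname{Im}s>0\}$. It carries $C_2$ to a line that does not meet $\mathbb R$, hence is parallel to it; normalize it to $\{\operatorname{Im}s=1\}$. Then $D_2$, being contained in $D_1$, becomes $\{\operatorname{Im}s>1\}$, and $\chi(\Omega)=\{0<\operatorname{Im}s<1\}$. The map $\frac1\pi\operatorname{Log}$ takes the upper half-plane onto this strip. So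
$$\varphi=\chi^{-1}\circ\tfrac1\pi\operatorname{Log}\circ\kappa$$
with $\kappa$ a Möbius map of $\mathbb D$ onto the upper half-plane. Put $I_1=\{\kappa>0\}$ and $I_2=\{\kappa<0\}$. Here $\frac1\pi\operatorname{Log}$ continues across both half-axes with nonzero derivative and maps them bijectively onto $\{\operatorname{Im}s=0\}$ and $\{\operatorname{Im}s=1\}$. The pole $\chi(\infty)$ of $\chi^{-1}$ is in the lower half-plane, because $\infty\notin\overline{D_1}$. Finally $\chi^{-1}$ maps the two lines onto $C_1\setminus\{p\}$ and $C_2\setminus\{p\}$. $\blacksquare$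

**A concrete crescent.** Take $D_1=\mathbb D$, $D_2=B(\frac23,\frac13)$, $p=1$. Then $\chi(w)=\frac i2\frac{1+w}{1-w}$ works: it sends $\frac13\in C_2$ to $i$ and $0$ to $i/2$. With $\kappa(z)=i\frac{1+z}{1-z}$ and $L(z)=\log\frac{1+z}{1-z}$ we get $s=\frac1\pi L+\frac i2$. Solving $s=\chi(w)$ gives $w=\frac{2s-i}{2s+i}$, so
$$\varphi(z)=\frac{L(z)}{L(z)+i\pi}.$$
On the lower half-circle $L=x-\frac{i\pi}2$ with $x\in\mathbb R$, so $|\varphi|=1$; this is $I_1$. On the upper one $L=x+\frac{i\pi}2$, and $x=0$ gives $\varphi=\frac13$; this is $I_2$. Since $L'=2/(1-z^2)$, at $e^{i\theta}\in I_1$ we have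
$$|\varphi'|=\frac{\pi}{|\sin\theta|\,(x^2+\pi^2/4)},\qquad x=\log\cot(|\theta|/2).$$
This is unbounded near $\pm1$, but integrable: since $|dx|=|d\theta|/|\sin\theta|$, $\int_{I_1}|\varphi'|\,d\theta=\int_{\mathbb R}\frac{\pi\,dx}{x^2+\pi^2/4}=2\pi$, the length of $C_1$.

**Definition (dominating).** If $\Omega\subsetneq G$ are bounded domains, $\Omega$ is *dominating* in $G$ if $\sup_\Omega|f|=\sup_G|f|$ for all $f\in H^\infty(G)$.

The crescent is dominating in $D_1$. For each point of $C_1\setminus\{p\}$, the part of $D_1$ close to it lies in $\Omega$, so by Fatou's theorem the boundary values of $f\in H^\infty(D_1)$ are a.e. limits of values on $\Omega$, and they determine $\sup_{D_1}|f|$. In contrast $B(0,\frac12)$ is not dominating in $\mathbb D$: take $f(w)=w$. And $\mathbb D$ is dominating in no bounded domain $G\supsetneq\mathbb D$: such a $G$ contains a point of $\mathbb T$, so $\sup_G|w|>1$.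

**Lemma C.** Let $\varphi\in H^\infty$ be univalent, and suppose $\Omega=\varphi(\mathbb D)$ is dominating in the bounded domain $G\supsetneq\Omega$. Then $\mathcal B=\{f\circ\varphi:f\in H^\infty(G)\}$ is weak-* closed in $H^\infty$, the map $f\mapsto f\circ\varphi$ is isometric, and for $b\in G$, $k\ge0$ the functional $f\circ\varphi\mapsto f^{(k)}(b)/k!$ is weak-* continuous on $\mathcal B$.

**Proof.** The map is isometric because $\sup_{\mathbb D}|f\circ\varphi|=\sup_\Omega|f|=\sup_G|f|$. Let $f_n\circ\varphi\to F$ weak-* with $\|f_n\|_{H^\infty(G)}\le1$. Then $f_n\circ\varphi$ converges pointwise on $\mathbb D$, so $f_n$ converges pointwise on $\Omega$. By Vitali's theorem $f_n$ converges locally uniformly on the connected set $G$ to some $f\in H^\infty(G)$, and $F=f\circ\varphi$. By (W2), $\mathcal B$ is weak-* closed. If moreover $f_n^{(k)}(b)=0$ for all $n$, then $f^{(k)}(b)=0$. So the kernel of the functional is weak-* closed by (W2), and (W3) applies. $\blacksquare$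

For the crescent with $G=D_1$, all polynomials in $\varphi$ lie in $\mathcal B$, so $A_\varphi\subseteq\mathcal B$. But for $b\in D_2$ the function $1/(\varphi-b)$ is in $H^\infty$ and not in $\mathcal B$: if it were $f\circ\varphi$, then $(w-b)f(w)=1$ on $\Omega$, hence on $D_1$, which is false at $w=b$. So the crescent map is not a weak-* generator, and the first paragraph in the proof of Proposition A is lost.

Is the property lost too? It still holds for every $z$-invariant $M=\vartheta H^2$. By (F2), $\varphi H^2=zH^2$, so $M\ominus\varphi M=\mathbb C\vartheta$, and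
$$[\vartheta]=\vartheta\cdot\overline{\{p(\varphi)\}}=\vartheta H^2=M$$
by the density of polynomials in $\varphi$. In particular $M=H^2$ passes the test. A counterexample has to be $\varphi$-invariant without being $z$-invariant. Such subspaces exist.

**Theorem 1.** Let $\varphi$ be the conformal map of $\mathbb D$ onto the crescent $\Omega=D_1\setminus\overline{D_2}$, $\varphi(0)=0$. For every $N\ge1$ there is a closed $\varphi$-invariant subspace $M\subset H^2$ such that $M\ominus\varphi M$ is one-dimensional and $[M\ominus\varphi M]$ has codimension at least $N$ in $M$. In particular $\varphi$ does not have the wandering property.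

## 3. Extremal functions and their zeros

Suppose $M$ behaves like a Hilbert space of analytic functions on a domain containing $0$, on which multiplication by $\varphi$ becomes multiplication by the variable $w$. Then the wandering vector solves an extremal problem, and its zeros are seen by everything it generates.

**Lemma D.** Let $\varphi\in H^\infty$, let $M\subseteq H^2$ be closed and $\varphi$-invariant, and let $\Lambda\ni0$ be a domain. Suppose each $x\in M$ is assigned, linearly, an analytic function $\hat x$ on $\Lambda$ such that

1. $x\mapsto\hat x(\lambda)$ is continuous on $M$ for each $\lambda\in\Lambda$;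
2. $\widehat{\varphi x}(\lambda)=\lambda\hat x(\lambda)$;
3. $\overline{\varphi M}=\{x\in M:\hat x(0)=0\}$;
4. every polynomial is $\hat x$ for some $x\in M$.

Then $M\ominus\varphi M$ is one-dimensional, spanned by the unique element $x_0$ of minimal norm among the $x\in M$ with $\hat x(0)=1$. If $\hat x_0$ vanishes at $N$ distinct points of $\Lambda$, then $[M\ominus\varphi M]$ has codimension at least $N$ in $M$.

**Proof.** The set $\{\hat x(0)=1\}$ is nonempty, closed and affine, so $x_0$ exists and is unique. Minimality means $x_0\perp\{\hat x(0)=0\}=\overline{\varphi M}$. This space has codimension one, so $M\ominus\varphi M=\mathbb Cx_0$. If $\hat x_0(\lambda_1)=\dots=\hat x_0(\lambda_N)=0$, let $M'=\{x\in M:\hat x(\lambda_j)=0,\ 1\le j\le N\}$. It is closed by 1, $\varphi$-invariant by 2, and contains $x_0$, hence contains $[x_0]$. By 4 and polynomial interpolation, $x\mapsto(\hat x(\lambda_j))_j$ maps $M$ onto $\mathbb C^N$, so $M'$ has codimension $N$. $\blacksquare$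

When do such extremal functions have zeros? Two computations in $H^2(\mathbb D)$ give the clue.

*Weight on the boundary circle.* Let the norm be $\int|u|^2|h|^2dm$ with $h^{\pm1}\in H^\infty$. If $u(0)=1$, then $hu$ has value $h(0)$ at $0$, and the norm of $hu$ is least when $hu$ is constant. The extremal function is $h(0)/h$, which has no zeros.

*Mass at an interior point.* Let $0<|b|<1$ and let the norm be $\|u\|^2+t|u(b)|^2$, $t>0$. Put $k_b=1/(1-\bar bz)$. If $u(0)=0$, then $\langle u,k_b-1\rangle=u(b)$. So $q=1-t\,q(b)(k_b-1)$ is orthogonal, in the new inner product, to all $u$ with $u(0)=0$, since $\langle u,q\rangle+t\,u(b)\overline{q(b)}=0$. Evaluating at $b$ gives $q(b)=1/(1+ts)$ with $s=k_b(b)-1=\frac{|b|^2}{1-|b|^2}$. With $\tau=t/(1+ts)$,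
$$q(z)=1-\tau\,\frac{\bar bz}{1-\bar bz},\qquad q(z)=0\iff z=\frac1{\bar b(1+\tau)}.$$
The zero is in $\mathbb D$ when $\tau>\frac{1-|b|}{|b|}$, that is, when $t>\frac{1-|b|^2}{|b|}$. As $t\to\infty$, $\tau\to1/s$, and the zero tends to $b$.

So mass strictly inside the domain creates zeros. For the crescent, points of $I_2$ are boundary points of $\mathbb D$ that $\varphi$ sends to $C_2\setminus\{p\}$, strictly inside $D_1$. A weight on $I_2$ is therefore a weight inside $D_1$.

## 4. A copy of $H^2(D_1)$ inside $H^2$

We want Lemma D with $\Lambda=D_1$. Let $H^2(D_1)$ be the space of $u$ analytic in $D_1$ with $u(c_1+Rz)\in H^2$, with norm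
$$\|u\|_1^2=\frac1{2\pi R}\int_{C_1}|u|^2|dw|.$$
The first attempt is to take the functions $u\circ\varphi$, $u\in H^2(D_1)$. Step 1 shows that they lie in $H^2$ and that $u\mapsto u\circ\varphi$ is bounded. But it is not bounded below. If it were, its range would be closed, and since it contains all polynomials in $\varphi$ it would be $H^2$; yet $1/(\varphi-b)$, $b\in D_2$, is not of the form $u\circ\varphi$, as in Section 2. The $H^2$ norm of $u\circ\varphi$ does not control $u$ on $D_1$. The remedy is to multiply by an outer function that restores the missing weight on $I_1$.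

**Step 1: estimates for composition with $\varphi$.** For $u\in H^2(D_1)$ let $U$ be the Poisson integral in $D_1$ of the boundary function $|u|^2$. Since $u$ is the Poisson integral of its boundary values, the Cauchy–Schwarz inequality gives $|u|^2\le U$. Bounding the Poisson kernel of $D_1$,
$$|u(\lambda)|^2\le U(\lambda)\le\frac{R+|\lambda-c_1|}{R-|\lambda-c_1|}\,\|u\|_1^2\qquad(\lambda\in D_1).\tag{1}$$
Thus $|u\circ\varphi|^2\le U\circ\varphi$, a positive harmonic function on $\mathbb D$. The means of $|u\circ\varphi|^2$ over circles $|z|=r<1$ are at most $U(\varphi(0))=U(0)$. So $u\circ\varphi\in H^2$ and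
$$\int_{\mathbb T}|u\circ\varphi|^2\,dm\le A\|u\|_1^2,\qquad A=\frac{R+|c_1|}{R-|c_1|}.\tag{2}$$

Next we identify the boundary values. On $I_2$, $\varphi$ is continuous up to the arc with values in $C_2\setminus\{p\}\subset D_1$, so they are $u(\varphi(\zeta))$. On $I_1$, let $\zeta\in I_1$. By Lemma B, $\varphi$ is conformal at $\zeta$ and maps $I_1$ into $C_1$, so the image of the radius ending at $\zeta$ meets $C_1$ orthogonally at $\varphi(\zeta)$, hence approaches it nontangentially. The function $u$ has a nontangential limit $u^*$ off a null set of $C_1$, whose preimage in $I_1$ is null because $\varphi|_{I_1}$ is a diffeomorphism onto $C_1\setminus\{p\}$. So the boundary values are $u^*(\varphi(\zeta))$ a.e. on $I_1$. Substituting $w=\varphi(\zeta)$, with $|dw|=|\varphi'||d\zeta|=2\pi|\varphi'|\,dm$, gives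
$$\int_{I_1}|u\circ\varphi|^2\,\frac{|\varphi'|}R\,dm=\|u\|_1^2.\tag{3}$$

**Step 2: the weights and the subspaces.** This step builds $M$. Put
$$W_0=1+\mathbf 1_{I_1}\frac{|\varphi'|}R,\qquad W=W_0+V,\quad V\ge0\text{ bounded}.$$
By (3) with $u=1$, $\int W_0\,dm=2$. Since $0\le\log W\le W\in L^1$, there is an outer $g\in H^2$ with $|g|^2=W$ a.e. on $\mathbb T$. For $u\in H^2(D_1)$ the product $g\cdot(u\circ\varphi)$ is in $H^1$, and by (2) and (3)
$$\|u\|_1^2\le\|u\|_W^2:=\int_{\mathbb T}|u\circ\varphi|^2W\,dm\le\bigl(A(1+\|V\|_\infty)+1\bigr)\|u\|_1^2.\tag{4}$$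
So its boundary function is in $L^2$, and Smirnov's theorem puts it in $H^2$, with $\|g\cdot(u\circ\varphi)\|=\|u\|_W$. Define
$$M=M_W=\{g\cdot(u\circ\varphi):u\in H^2(D_1)\}.$$
By (4) it is the image of $H^2(D_1)$ under a bounded and bounded-below map, hence closed, and $u$ is determined by $x=g\cdot(u\circ\varphi)$.

**Step 3: Lemma D applies.** We check the hypotheses with $\Lambda=D_1$ and $\hat x=u$ for $x=g\cdot(u\circ\varphi)$. Condition 1 holds by (1) and (4). Since $\varphi\cdot g\cdot(u\circ\varphi)=g\cdot((wu)\circ\varphi)$ and $wu\in H^2(D_1)$, $M$ is $\varphi$-invariant and 2 holds. Since $0\in D_1$, $\{wu:u\in H^2(D_1)\}=\{u\in H^2(D_1):u(0)=0\}$; so $\varphi M$ is closed and 3 holds. Condition 4 is clear.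

Hence $M\ominus\varphi M$ is spanned by $g\cdot(q_W\circ\varphi)$, where $q_W$ has minimal norm $\|\cdot\|_W$ among the $u\in H^2(D_1)$ with $u(0)=1$. It remains to choose a bounded $V\ge0$ such that $q_W$ has $N$ distinct zeros in $D_1$.

## 5. Forcing zeros with weight on the inner circle

**Step 4: concentrating weight near $N$ points of $C_2$.** This step imitates point masses by tall bounded weights. Fix distinct $b_1,\dots,b_N\in C_2\setminus\{p\}\subset D_1$. They are nonzero because $0\in\Omega$. Let $\beta_j\in I_2$ with $\varphi(\beta_j)=b_j$, and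
$$u_0(w)=\prod_{j=1}^N(1-w/b_j),\qquad u_0(0)=1,\quad u_0(b_j)=0.$$
Since $u_0\circ\varphi$ is continuous on $I_2$ and vanishes at $\beta_j$, for each $n$ we can choose disjoint arcs $J_{n,j}\subset I_2$ centered at $\beta_j$ on which $|u_0\circ\varphi|^2\le1/n$, with $m(J_{n,j})\to0$ as $n\to\infty$. Put
$$W_n=W_0+n\sum_{j=1}^N\frac{\mathbf 1_{J_{n,j}}}{m(J_{n,j})},\qquad q_n=q_{W_n}.$$
For each $n$ the added term is bounded, as Step 2 requires.

**Step 5: bounds by comparison with $u_0$.** By minimality,
$$\|q_n\|_{W_n}^2\le\|u_0\|_{W_n}^2\le\|u_0\|_{W_0}^2+\sum_{j=1}^N n\cdot\frac1n=\|u_0\|_{W_0}^2+N=:B,$$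
and $B$ does not depend on $n$. By (4), $\|q_n\|_1^2\le B$. Keeping only the term with index $j$ in $W_n$,
$$\frac1{m(J_{n,j})}\int_{J_{n,j}}|q_n\circ\varphi|^2\,dm\le\frac Bn\qquad(1\le j\le N).\tag{5}$$

**Step 6: passing to the limit.** By $\|q_n\|_1^2\le B$ and (1), $(q_n)$ is locally bounded on $D_1$. Pass to a subsequence with $q_n\to q$ locally uniformly on $D_1$. Then $q(0)=1$, so $q\not\equiv0$. The arcs $\varphi(J_{n,j})$ shrink to $b_j$, an interior point of $D_1$, and $q_n\to q$ uniformly near $b_j$. So the left side of (5) tends to $|q(b_j)|^2$ along the subsequence, and $q(b_j)=0$ for every $j$.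

Choose disjoint small disks about the $b_j$ inside $D_1$. By Hurwitz's theorem, for some large $n$ the function $q_n$ has a zero in each of them, hence $N$ distinct zeros in $D_1$. By Step 3 and Lemma D, $M=M_{W_n}$ has all the properties claimed. This proves Theorem 1. $\blacksquare$

## 6. Dominating subdomains and bounded univalent maps

The crescent failed to be a weak-* generator because it is dominating in a larger domain. For bounded univalent maps this accounts for everything.

**Theorem 2.** Let $\varphi\in H^\infty$ be univalent and $\Omega=\varphi(\mathbb D)$. The following are equivalent: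

* (a) $\varphi$ has the wandering property in $H^2$;
* (b) $0\in\Omega$ and $\varphi$ is a weak-* generator of $H^\infty$;
* (c) $0\in\Omega$ and there is no bounded domain $G\supsetneq\Omega$ in which $\Omega$ is dominating.

If $0\in\Omega$ and these fail, then for every $N$ there is a closed $\varphi$-invariant $M$ with $\dim(M\ominus\varphi M)=1$ and $[M\ominus\varphi M]$ of codimension $\ge N$ in $M$.

**Corollary 3.** Let $\varphi$ be as in Theorem 2 and $\theta$ a nonconstant inner function. Then $g=\varphi\circ\theta$ has the wandering property in $H^2$ if and only if $0\in\varphi(\mathbb D)$ and $\varphi$ is a weak-* generator.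

Another example: the slit disk $\Omega=\mathbb D\setminus[\frac12,1)$ is dominating in $\mathbb D$ by Fatou's theorem, so by Theorem 2 its Riemann map with $\varphi(0)=0$ fails the wandering property.

Proposition A is (b)⇒(a). We prove (a)⇒(c) in Section 7 and (c)⇒(b) in Section 8. The final assertion will come out of the proof of (a)⇒(c).

## 7. Weights that bound evaluations outside $\Omega$: (a)⇒(c)

If $0\notin\Omega$, then $\varphi$ is outer by (F1). Then $\varphi H^2$ is dense in $H^2$, so $H^2\ominus\varphi H^2=\{0\}$, and (a) fails for $M=H^2$. So (a) implies $0\in\Omega$.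

From now on let $0\in\Omega$, let $\Omega$ be dominating in a bounded domain $G\supsetneq\Omega$, and fix $N$. We construct $M$ violating (a), with codimension at least $N$. In the crescent proof, (3) gave control of $u$ on all of $D_1$ through a change of variables. Now $\varphi^*$ exists only a.e., and there is no smooth arc to change variables on. Control near one boundary point of $\Omega$ is enough, and duality provides it.

**Step 1: a weight that bounds evaluations on a disk crossing $\partial\Omega$.** Since $G$ is connected and the nonempty open set $\Omega$ is not $G$, $\Omega$ is not relatively closed in $G$, so there is $b\in\partial\Omega\cap G$. Let $\overline{B(b,2\rho)}\subset G$ and $\Delta=B(b,\rho)$. By Lemma C the functionals $f\circ\varphi\mapsto f^{(k)}(b)/k!$ are weak-* continuous on $\mathcal B$, and by Cauchy's estimates their norms are at most $(2\rho)^{-k}$. By (W3) there are $v_k\in L^1(\mathbb T)$ with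
$$\frac{f^{(k)}(b)}{k!}=\int_{\mathbb T}(f\circ\varphi)\,v_k\,dm,\qquad\|v_k\|_1\le2(2\rho)^{-k}.$$
Put $Y=\sum_{k\ge0}\rho^k|v_k|$. Then $\int Y\,dm\le\sum_k2\cdot2^{-k}=4$. For $w\in\Delta$ the Taylor series of $f$ at $b$ gives
$$f(w)=\int_{\mathbb T}(f\circ\varphi)\sum_k(w-b)^kv_k\,dm,$$
where the series converges in $L^1$ and its sum has modulus at most $Y$. This bounds $|f(w)|$ by an $L^1$ integral. To get an $L^2$ bound, apply it to $f^2$:
$$|f(w)|^2\le\int_{\mathbb T}|f\circ\varphi|^2\,Y\,dm\qquad(w\in\Delta,\ f\in H^\infty(G)).\tag{6}$$

**Step 2: the subspaces.** Let $W=1+Y+V$ with $V\ge0$ bounded. As before $\log W\in L^1$, so there is an outer $g\in H^2$ with $|g|^2=W$. Let $M$ be the closure in $H^2$ of $\{g\cdot p(\varphi):p\text{ a polynomial}\}$. It is $\varphi$-invariant. Let $\Lambda=\Omega\cup\Delta$. This is a domain, since $\Omega$ and $\Delta$ are connected and $\Omega\cap\Delta\neq\emptyset$ because $b\in\partial\Omega$.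

To define $\hat x$, let $x\in M$, $g\,p_k(\varphi)\to x$, and $y=x/g$. Since $g$ is outer, $y\in N^+$. Since $W\ge1$,
$$\int_{\mathbb T}|y|^2dm\le\int_{\mathbb T}|y|^2W\,dm=\|x\|^2,$$
so $y\in H^2$ by Smirnov's theorem. Moreover
$$\int|p_k(\varphi)-y|^2W\,dm=\|g\,p_k(\varphi)-x\|^2\to0.$$
Hence $p_k(\varphi)\to y$ in $H^2$ and locally uniformly on $\mathbb D$, so $p_k\to y\circ\varphi^{-1}$ locally uniformly on $\Omega$. Applying (6) to $p_k-p_l$ and using $Y\le W$, $(p_k)$ is uniformly Cauchy on $\Delta$. So $p_k$ converges locally uniformly on $\Lambda$ to an analytic function $\hat x$. On $\Omega$ it is $y\circ\varphi^{-1}$, so by the identity theorem it does not depend on the choice of $(p_k)$, and it is linear in $x$.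

We record three consequences. First, $|p_k(w)|^2\le\|g\,p_k(\varphi)\|^2$ on $\Delta$ by (6), so in the limit
$$|\hat x|^2\le\|x\|^2\quad\text{on }\Delta.\tag{7}$$
Second, the standard bound for values of $H^2$ functions gives
$$|\hat x(\lambda)|^2\le\frac{\|y\|^2}{1-|\varphi^{-1}(\lambda)|^2}\le\frac{\|x\|^2}{1-|\varphi^{-1}(\lambda)|^2}\qquad(\lambda\in\Omega).\tag{8}$$
Third, a subsequence of $p_k(\varphi^*)$ converges to $y$ a.e. on $\mathbb T$, and at points where $\varphi^*(\zeta)\in\Delta$ it converges to $\hat x(\varphi^*(\zeta))$. So
$$y=\hat x\circ\varphi^*\quad\text{a.e. on }\{\zeta\in\mathbb T:\varphi^*(\zeta)\in\Delta\}.\tag{9}$$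

**Step 3: Lemma D applies.** Condition 1 is (7) and (8). Condition 2 follows by replacing $p_k$ with $wp_k$. Condition 4 holds because $x=g\,p(\varphi)$ has $\hat x=p$. For 3, the inclusion $\overline{\varphi M}\subseteq\{\hat x(0)=0\}$ follows from 2 and 1. Conversely let $\hat x(0)=0$ and $g\,p_k(\varphi)\to x$. Then $p_k(0)\to\hat x(0)=0$, so $g\cdot(p_k-p_k(0))(\varphi)\to x$. Since $p_k-p_k(0)=w\,r_k$ with polynomials $r_k$, these functions are $\varphi\cdot g\,r_k(\varphi)\in\varphi M$. So $x\in\overline{\varphi M}$.

It remains to choose $V$ such that the minimal element has $N$ zeros.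

**Step 4: boundary points that $\varphi^*$ visits with positive measure.** This step replaces the points $b_j\in C_2$ and the arcs about $\beta_j$. First, $\partial\Omega$ has no isolated points. If $c$ were isolated, a small punctured disk about $c$ would miss $\partial\Omega$ and meet $\Omega$, hence be contained in $\Omega$, while $c\notin\Omega$; a circle in it around $c$ would contradict the simple connectivity of $\Omega$. So $\partial\Omega\cap\Delta$, which contains $b$, is infinite. Pick distinct $b_1,\dots,b_N$ in it. They are nonzero because $0\in\Omega$.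

For $r>0$ the set
$$J_j(r)=\{\zeta\in\mathbb T:|\varphi^*(\zeta)-b_j|<r\}$$
has positive measure. Otherwise $|\varphi^*-b_j|\ge r$ a.e. Since $\varphi-b_j$ is outer by (F1), $1/(\varphi-b_j)$ is in $N^+$ with boundary values bounded by $1/r$, hence is bounded by $1/r$ in $\mathbb D$. Then $|\varphi-b_j|\ge r$ on $\mathbb D$, contradicting $b_j\in\partial\Omega$.

**Step 5: the weights $V_n$ and the zeros.** Let $u_0(w)=\prod_j(1-w/b_j)$. Choose $r_n\downarrow0$ such that the disks $B(b_j,r_n)\subset\Delta$ are disjoint and $|u_0|^2\le1/n$ on them. Put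
$$V_n=n\sum_{j=1}^N\frac{\mathbf 1_{J_j(r_n)}}{m(J_j(r_n))},\qquad W_n=1+Y+V_n.$$
Let $g_n,M_n$ be the corresponding outer function and subspace, $x_n$ the minimal element of $M_n$ with $\hat x_n(0)=1$, and $y_n=x_n/g_n$. The competitor $g_nu_0(\varphi)\in M_n$ has $\hat{}\,$-function $u_0$, and $u_0(0)=1$, so
$$\|x_n\|^2=\int|y_n|^2W_n\,dm\le\int|u_0(\varphi)|^2W_n\,dm\le\int|u_0(\varphi)|^2(1+Y)\,dm+N=:B.$$
By (7) and (8), $(\hat x_n)$ is locally bounded on $\Lambda$ (on $\Omega$ and on $\Delta$ separately, both open), hence a normal family. By (9), $y_n=\hat x_n\circ\varphi^*$ a.e. on $J_j(r_n)$, so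
$$\frac1{m(J_j(r_n))}\int_{J_j(r_n)}|\hat x_n\circ\varphi^*|^2\,dm\le\frac Bn.\tag{10}$$
Pass to a subsequence with $\hat x_n\to q$ locally uniformly on $\Lambda$. Then $q(0)=1$, so $q\not\equiv0$. On $J_j(r_n)$ the values of $\varphi^*$ lie within $r_n\to0$ of $b_j\in\Delta$, so the left side of (10) tends to $|q(b_j)|^2$. Thus $q(b_j)=0$ for each $j$. By Hurwitz's theorem in disjoint small disks about the $b_j$ in $\Delta$, some $\hat x_n$ has $N$ distinct zeros. By Lemma D, $\dim(M_n\ominus\varphi M_n)=1$ and $[M_n\ominus\varphi M_n]$ has codimension at least $N$ in $M_n$. So (a) fails, and (a)⇒(c) is proved. $\blacksquare$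

We have shown: if $0\in\Omega$ and (c) fails, the last assertion of Theorem 2 holds for every $N$. Once the equivalence is known, this is that assertion.

## 8. From Sarason's theorem to density: (c)⇒(b)

The missing implication asks us to produce a domain $G$ when the polynomials in $\varphi$ are not weak-* dense. The domain comes from a theorem of D. Sarason (*Weak-star density of polynomials*, J. Reine Angew. Math. 252 (1972), 1–15), used only here.

* (F3) Let $\mu$ be a finite positive compactly supported Borel measure on $\mathbb C$ and $P^\infty(\mu)$ the weak-* closure of the polynomials in $L^\infty(\mu)$. There are a Borel partition $\mu=\mu_0+\mu_1$ (restrictions to complementary sets) and a bounded open set $G$ such that $P^\infty(\mu)=P^\infty(\mu_0)\oplus L^\infty(\mu_1)$, and the identity on polynomials extends to an isometric algebra isomorphism and weak-* homeomorphism of $H^\infty(G)$ onto $P^\infty(\mu_0)$.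

If $\mu=m$ on $\mathbb T$, then $P^\infty(m)=H^\infty$, and the theorem holds with $\mu_1=0$, $G=\mathbb D$. If $\mu$ is a unit mass at one point $c$, then $P^\infty(\mu)=\mathbb C=L^\infty(\mu)$, and $\mu_1=\mu$ is a legitimate choice.

Assume (c).

**Step 1: moving the problem to $L^\infty(\mu)$.** Let $\mu=\varphi^*_*m$, the push-forward measure, carried by $\overline\Omega$. The map $f\mapsto f\circ\varphi^*$ from $L^\infty(\mu)$ to $L^\infty(\mathbb T)$ is isometric and multiplicative. It is weak-* continuous: for $v\in L^1$, $\int(f\circ\varphi^*)v\,dm=\int f\,d\nu$ with $\nu=\varphi^*_*(v\,m)$ absolutely continuous with respect to $\mu$. The image of $P^\infty(\mu)$ is contained in $A_\varphi$ by continuity. The unit ball of this image is the image of a weak-* compact ball, so the image is weak-* closed by Krein–Šmulian; it contains the polynomials in $\varphi$, so it is $A_\varphi\subseteq H^\infty$.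

**Step 2: $\mu_1=0$.** Apply (F3). The idempotent $0\oplus1$ of $P^\infty(\mu)$ pulls back to $h\in H^\infty$ with $h^2=h$. So $h$ takes only the values $0$ and $1$ on $\mathbb D$ and is constant; thus $\mu_1=0$ or $\mu_1=\mu$. If $\mu_1=\mu$, then $P^\infty(\mu)=L^\infty(\mu)$ contains $\operatorname{Re}w$, so $\operatorname{Re}\varphi^*$ is the boundary function of an $H^\infty$ function. That function has real boundary values, so its imaginary part is zero and it is constant. Then $\operatorname{Re}\varphi$, the Poisson integral of $\operatorname{Re}\varphi^*$, is constant, and so is $\varphi$, which is impossible. Hence $\mu_1=0$. Composing the isomorphism of (F3) with Step 1, we obtain an isometric algebra isomorphism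
$$\tau:H^\infty(G)\to A_\varphi\ \text{ (onto)},\qquad\tau(p)=p\circ\varphi\ \text{ for polynomials }p.$$

**Step 3: $\Omega\subset\overline G$.** If $c=\varphi(\zeta)\in\Omega\setminus\overline G$, then $(w-c)^{-1}\in H^\infty(G)$. Applying $\tau$ to $(w-c)(w-c)^{-1}=1$ gives $(\varphi-c)\,\tau((w-c)^{-1})=1$. At $\zeta$ this reads $0=1$. In particular the open set $\Omega$ meets $G$.

**Step 4: $\tau$ is composition with $\varphi$.** For $f\in H^\infty(G)$ let $F=\tau(f)\circ\varphi^{-1}\in H^\infty(\Omega)$, so $\sup_\Omega|F|=\sup_G|f|$. Let $c=\varphi(\zeta)\in\Omega\cap G$. Write $f=f(c)+(w-c)f_1$. Here $f_1\in H^\infty(G)$: it is analytic at $c$, bounded near $c$, and away from $c$ it is bounded because $|w-c|$ is bounded below. Applying $\tau$ and evaluating at $\zeta$ gives $F(c)=\tau(f)(\zeta)=f(c)$. So $f$ and $F$ together form an analytic function $\tilde f$ on the open set $G_1=G\cup\Omega$, with $\sup_{G_1}|\tilde f|=\sup_G|f|=\sup_\Omega|\tilde f|$ and $\tau(f)=\tilde f\circ\varphi$.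

Every $h\in H^\infty(G_1)$ arises this way: with $f=h|_G$, the functions $\tilde f$ and $h$ agree on $G$. They also agree on $\Omega$, because $\Omega$ is connected and they agree on the nonempty open set $\Omega\cap G$. Therefore
$$A_\varphi=\{h\circ\varphi:h\in H^\infty(G_1)\},\qquad\sup_\Omega|h|=\sup_{G_1}|h|\quad(h\in H^\infty(G_1)).\tag{11}$$

**Step 5: using (c).** Let $G_2$ be the component of $G_1$ containing $\Omega$, a bounded domain. A function in $H^\infty(G_2)$, extended by $0$, belongs to $H^\infty(G_1)$, and functions in $H^\infty(G_1)$ restrict to $G_2$. So (11) holds with $G_2$ in place of $G_1$. If $G_2\ne\Omega$, then $\Omega$ would be dominating in $G_2$, against (c). Hence $G_2=\Omega$, and $A_\varphi=\{h\circ\varphi:h\in H^\infty(\Omega)\}=H^\infty$. Together with $0\in\Omega$, this is (b). $\blacksquare$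

The cycle (b)⇒(a)⇒(c)⇒(b) is closed, and with it the proof of Theorem 2.

## 9. Composition with an inner function

We prove Corollary 3. Here $g=\varphi\circ\theta$ with $\theta$ inner and nonconstant. For example $g=z^2$ is $\varphi=z$, $\theta=z^2$, and $M\ominus gM$ may have dimension larger than one: for $M=H^2$ it is spanned by $1$ and $z$.

**Step 1: sufficiency.** Let $0\in\varphi(\mathbb D)$ and $A_\varphi=H^\infty$. The map $f\mapsto f\circ\theta$ is weak-* continuous on $H^\infty$. Indeed, let $v\in L^1$ and consider the functional $f\mapsto\int(f\circ\theta)v\,dm$. If $f_n\to f$ weak-*, then by (W1) $f_n\circ\theta$ is bounded and converges pointwise to $f\circ\theta$, hence weak-*. So the kernel is weak-* closed by (W2), and the functional is weak-* continuous by (W3). Since each $f\in H^\infty$ is in the weak-* closure of the $p(\varphi)$, each $f\circ\theta$ is in the weak-* closure of the functions $p(\varphi)\circ\theta=p(g)$. As in the first paragraph of the proof of Proposition A, this gives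
$$(f\circ\theta)M'\subseteq M'\quad\text{for every closed }g\text{-invariant }M'\text{ and every }f\in H^\infty.\tag{12}$$
Let $M$ be closed and $g$-invariant, and write $\varphi=b_{\zeta_0}F$ as in (F2). By (12), $(F\circ\theta)^{\pm1}M\subseteq M$, so $(F\circ\theta)M=M$ and $gM=\eta M$ with $\eta=b_{\zeta_0}\circ\theta$, a nonconstant inner function.

Multiplication by $\eta$ is an isometry of $M$. If $h\in\bigcap_n\eta^nH^2$, then $|h(z)|\le|\eta(z)|^n\|h\|(1-|z|^2)^{-1/2}$ for all $n$, so $h=0$; hence $\bigcap_n\eta^nM=\{0\}$. The Wold decomposition gives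
$$M=\bigoplus_{n\ge0}\eta^n(M\ominus\eta M)=\bigoplus_{n\ge0}\eta^n(M\ominus gM).$$
By (12) with $f=b_{\zeta_0}$, the space $[M\ominus gM]$ is $\eta$-invariant. It therefore contains every summand and equals $M$.

**Step 2: necessity when $0\notin\varphi(\mathbb D)$.** By (F1), $1/\varphi\in H^{1/3}$. If the harmonic function $U$ majorizes $|1/\varphi|^{1/3}$, then $U\circ\theta$ majorizes $|1/g|^{1/3}$, so $1/g\in H^{1/3}$. As in (F1), $g$ is outer. So $gH^2$ is dense in $H^2$, $H^2\ominus gH^2=\{0\}$, and $M=H^2$ violates the property.

**Step 3: necessity when $0\in\varphi(\mathbb D)$ and $\varphi$ is not a weak-\* generator.** This step transports a bad subspace from Theorem 2. Let $\alpha$ be an automorphism of $\mathbb D$ with $\alpha(0)=\theta(0)$, and put $\theta_0=\alpha^{-1}\circ\theta$, an inner function with $\theta_0(0)=0$, and $\varphi_0=\varphi\circ\alpha$. Then $\varphi_0$ is bounded and univalent. Since $f\mapsto f\circ\alpha$ is a weak-* homeomorphism of $H^\infty$ (Step 1 with $\alpha$ and $\alpha^{-1}$ as $\theta$), $\varphi_0$ is not a weak-* generator. By Theorem 2 there is a closed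 $\varphi_0$-invariant $M_0$ with $[M_0\ominus\varphi_0M_0]\ne M_0$, the bracket being taken for $\varphi_0$.

Let $Cf=f\circ\theta_0$. It is an isometry of $H^2$: for $n>l\ge0$, $\langle\theta_0^n,\theta_0^l\rangle=\int\theta_0^{n-l}dm=\theta_0(0)^{n-l}=0$, so $z^n\mapsto\theta_0^n$ maps an orthonormal basis to an orthonormal system, and its isometric linear extension is $f\mapsto f\circ\theta_0$ because point evaluations in $\mathbb D$ are continuous. Moreover
$$C(\varphi_0f)=(\varphi\circ\alpha\circ\theta_0)\,Cf=g\,Cf.$$
So $M=CM_0$ is closed and $g$-invariant, $gM=C(\varphi_0M_0)$, $M\ominus gM=C(M_0\ominus\varphi_0M_0)$, and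
$$[M\ominus gM]=C[M_0\ominus\varphi_0M_0]\ne CM_0=M,$$
where the bracket on the left is for $g$. Hence $g$ does not have the wandering property. $\blacksquare$
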